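# Properly colored cycles of length $\delta^c+1$ in colored complete graphs

## A lower bound for the longest PC cycle

**Theorem 1.** Every colored $K_n$ with $d:=\delta^c(K_n)\ge 2$ contains a PC cycle of length at least $d+1$. In particular it contains a PC cycle of length at least $\delta^c(K_n)$.

Let us unpack the words.

**Definition (colored $K_n$, color degree).** A *colored* $K_n$ is a complete graph on $n$ vertices with a color assigned to each edge. The coloring need not be proper: edges sharing a vertex may have the same color. The *color degree* $d^c(v)$ is the number of distinct colors on the edges at $v$, and $\delta^c(K_n)$ is the minimum of $d^c(v)$ over all vertices $v$.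

**Definition (PC cycle, PC path).** A cycle is *PC* (properly edge-colored) if every two consecutive edges have distinct colors. Likewise, a path is PC if every two consecutive edges have distinct colors. The *length* of a path or cycle is its number of edges.

PC does not mean rainbow: a 4-cycle colored red, blue, red, blue is PC. What matters is only that the color changes at every vertex.

The question comes from "Cycle extension in edge-colored complete graphs" (https://daneshyari.com/article/preview/5776802.pdf): does every colored $K_n$ with $\delta^c(K_n)\ge 2$ contain a PC cycle of length at least $\delta^c(K_n)$? Two facts were known around it. By a result of Yeo, every colored $K_n$ with $\delta^c(K_n)\ge 2$ contains a PC cycle, in fact a PC $C_3$ or a PC $C_4$. And if $\delta^c(K_n)\ge\frac{n+1}{2}$, then every vertex lies on a PC cycle of length at least $\delta^c(K_n)$. Theorem 1 answers the question with yes, and gains one more unit of length.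

The hypothesis $d\ge2$ is needed: if all edges have the same color, then $\delta^c=1$ and there is no PC cycle. Two cases can be settled at once.

* If $n=3$ and $d=2$, each vertex sees two colors on its two edges, so the three edges have three different colors and the triangle is a PC cycle of length $3=d+1$.
* If $d=n-1$, each vertex sees $n-1$ colors on its $n-1$ edges, so the coloring is proper and every Hamiltonian cycle is PC, of length $n=d+1$.

## Tournament colorings, and why $d+1$ is the right bound

Here is a family of colorings whose PC cycles we can list completely. Take a tournament (an orientation of $K_n$), give each vertex $u$ its own color $c_u$, with $c_u\ne c_{u'}$ for $u\neq u'$, and color each arc $u\to w$ with the color $c_u$ of its *tail*. A vertex $v$ then sees one color for each in-neighbor, plus its own color $c_v$ if it has an out-neighbor.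

*In such a coloring the PC cycles are exactly the directed cycles.* In a PC cycle no vertex is the tail of both its cycle edges, since both would then have the same color. Each edge has exactly one tail, and a cycle has as many edges as vertices, so every vertex is the tail of exactly one of its two cycle edges; hence the cycle is directed. Conversely, in a directed cycle, consecutive arcs $u\to w\to z$ have colors $c_u\neq c_w$.

*Example.* Take $a\to b\to c\to a$ and let $a,b,c$ all point to a fourth vertex $z$. The vertices $a,b,c$ see two colors each, and $z$ sees three, so $\delta^c=2$. The only directed cycle is $abc$, so the longest PC cycle has length $3=d+1$, and no PC cycle passes through $z$. We shall meet this example again.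

**Proposition 2.**
(i) For every $d\ge2$ there is a colored complete graph with $\delta^c=d$ whose longest PC cycle has length exactly $d+1$. So "$d+1$" cannot be replaced by any larger function of $d=\delta^c$.
(ii) For every $d\ge2$ and every $n\ge2d-1$ there is a colored $K_n$ with $\delta^c=d$ whose longest PC cycle has length exactly $2d-1$. For $d=2$ this equals $d+1=3$, so for $\delta^c=2$ Theorem 1 is sharp for every $n\ge3$.

*Proof.* (i) Color all edges of $K_{d+1}$ differently. Then $\delta^c=d$, every Hamiltonian cycle is PC, and no cycle is longer than $d+1$.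

(ii) Let $T$ be the tournament on the residues modulo $2d-1$ with arcs $u\to u+k$ for $1\le k\le d-1$. The negatives of $1,\dots,d-1$ are $d,\dots,2d-2$, so between any two vertices there is exactly one arc, and every vertex has in-degree and out-degree $d-1$. Add $m=n-(2d-1)\ge0$ vertices $z_1,\dots,z_m$ with arcs $z_h\to z_l$ for $h<l$ and all arcs from $T$ to them. Color by tails.

A vertex of $T$ sees the $d-1$ colors of its in-neighbors and its own color, so $d$ colors. Each $z_h$ sees at least the $2d-1\ge d$ colors of the vertices of $T$. So $\delta^c=d$. A directed cycle that meets some $z_h$ can never return to $T$, so it would lie among the $z$'s, which carry no directed cycle. So all directed cycles lie in $T$ and have length at most $2d-1$. The cycle $0\to1\to2\to\dots\to2d-2\to0$ attains this length. $\blacksquare$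

So $d+1$ is optimal as a function of $d$ alone. What is not settled here is the exact optimum as a function of both $n$ and $d$ when $d\ge3$ and $n\ge d+2$. For $n\ge2d-1$ it lies between $d+1$ and $2d-1$.

## Longest PC paths and blocked chords at their ends

For graphs without colors there is a textbook argument: if every degree is at least $d\ge2$, take a longest path $v_0v_1\dots v_p$. All neighbors of $v_0$ lie on the path, so the farthest one is some $v_j$ with $j\ge d$, and $v_0v_1\dots v_jv_0$ is a cycle of length at least $d+1$. Let us run this with colors and watch where it stops.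

From now on fix a colored $K_n$ with coloring $c$ and $d=\delta^c(K_n)\ge2$. We argue by contradiction:

> **Standing assumption.** There is no PC cycle of length at least $d+1$.

Let $P=v_0v_1\dots v_p$ be a longest PC path. Put $f_i=c(v_iv_{i+1})$ for $0\le i\le p-1$, so $f_{i-1}\ne f_i$. Intervals $[a,b]$ are intervals of integers.

**Step 1 (chords at the two ends).** *This step collects the chords at $v_0$ and $v_p$ that might close a cycle, and finds out what their colors must be.* Let
$$A_0=\{j\in[2,p]:c(v_0v_j)\ne f_0\},\qquad A_p=\{i\in[0,p-2]:c(v_iv_p)\ne f_{p-1}\}.$$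
If a vertex $w$ off $P$ had $c(wv_0)\neq f_0$, then $wv_0v_1\dots v_p$ would be a longer PC path. So every vertex off $P$ is joined to $v_0$ by color $f_0$, and all colors at $v_0$ other than $f_0$ appear on edges $v_0v_j$ with $j\in A_0$. There are at least $d-1$ such colors, so $|A_0|\ge d-1$, and in the same way $|A_p|\ge d-1$. Split these sets into far and near chords:
$$J=A_0\cap[d,p],\quad N_0=A_0\cap[2,d-1],\qquad I=A_p\cap[0,p-d],\quad N_p=A_p\cap[p-d+1,p-2].$$
Since $[2,d-1]$ has only $d-2<|A_0|$ elements, $J\neq\emptyset$. Likewise $[p-d+1,p-2]$ has $d-2$ elements, so $I\ne\emptyset$.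

Let $j\in J$. The cycle $v_0v_1\dots v_jv_0$ has $j+1\ge d+1$ vertices, and its colors change at $v_0$ (because $j\in A_0$) and at $v_1,\dots,v_{j-1}$. By the standing assumption they do not change at $v_j$. For $i\in I$ the cycle $v_iv_{i+1}\dots v_pv_i$ has $p-i+1\ge d+1$ vertices, and its colors change everywhere except possibly at $v_i$. So
$$c(v_0v_j)=f_{j-1}\ne f_0\quad(j\in J),\qquad c(v_iv_p)=f_i\neq f_{p-1}\quad(i\in I).\tag{1}$$

This is where the uncolored argument stops. A far chord $v_0v_j$ may be *blocked*: it repeats the color of the path edge by which we arrive at $v_j$. All chords at an end can really be blocked. In the example above, $P=abcz$ is a longest PC path, with colors $c_a,c_b,c_c$. The chords at its end $z$ have colors $c(az)=c_a=f_0$ and $c(bz)=c_b=f_1$. Both differ from $f_2$, so $A_3=\{0,1\}$ (and $I=\{0,1\}$ for $d=2$), and both are blocked. As no PC cycle passes through $z$, no cleverer use of chords at $z$ alone can help. We must use both ends together.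

Blocked chords have one good property: they can be traversed from the other side. For $i\in I$ and $j\in J$ define the paths
$$D_i:\ v_0v_1\dots v_i\,v_p,\qquad E_j:\ v_pv_{p-1}\dots v_j\,v_0 .$$

* $D_i$ is PC, its first color is $f_0$ and its last color is $f_i\ne f_{p-1}$. Indeed, for $i\ge1$ the colors at $v_i$ are $f_{i-1}$ and $f_i$. For $i=0$ the path is the single edge $v_0v_p$ of color $f_0$.
* $E_j$ is PC, its first color is $f_{p-1}$ and its last color is $f_{j-1}\ne f_0$. Indeed, for $j<p$ the colors at $v_j$ are $f_j$ and $f_{j-1}$. For $j=p$ the path is the single edge $v_pv_0$ of color $f_{p-1}$.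

## Pairing a blocked chord at $v_0$ with a blocked chord at $v_p$

**Step 2 (overlapping chords, $i<j$).** *We close $D_i$ and $E_j$ into a cycle and record its length.* First, we do not have both $0\in I$ and $p\in J$: the former gives $c(v_0v_p)=f_0$ by (1), and the latter gives $c(v_0v_p)\ne f_0$.

Let $i\in I$, $j\in J$ with $i<j$. Follow $D_i$ from $v_0$ to $v_p$ and then $E_j$ from $v_p$ back to $v_0$. The vertices used are $v_0,\dots,v_i$ and $v_j,\dots,v_p$, which are distinct because $i<j$. There are $i+(p-j)+2$ of them, and this is at least $3$ because $(i,j)\ne(0,p)$. At $v_p$ the colors are $f_i\ne f_{p-1}$, and at $v_0$ they are $f_{j-1}\neq f_0$. So this is a PC cycle, and by the standing assumption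
$$i+(p-j)+2\le d\qquad(i\in I,\ j\in J,\ i<j).\tag{2}$$

**Step 3 (non-overlapping chords, $j\le i$, are impossible).** *Here the two blocked chords form loops at the two ends of $P$, and one extra edge joins the loops into a long PC cycle.* Let $i\in I$, $j\in J$ with $j\le i$. Choose any $a\in[1,j-1]$ and $b\in[i+1,p-1]$, and let $\gamma=c(v_av_b)$. We may leave $v_a$ along $P$ in either direction and still reach $v_j$ through the last color $f_{j-1}$:

* Since $f_{a-1}\ne f_a$, $\gamma$ differs from one of them. If $\gamma\ne f_a$, let $Q_1=v_av_{a+1}\dots v_j$. Otherwise $\gamma\ne f_{a-1}$, and let $Q_1=v_av_{a-1}\dots v_0v_j$, which is PC at $v_0$ because $c(v_0v_j)=f_{j-1}\ne f_0$. In both cases $Q_1$ is PC, its first color is not $\gamma$, and its last color is $f_{j-1}$.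
* If $\gamma\ne f_{b-1}$, let $Q_2=v_iv_{i+1}\dots v_b$. Otherwise $\gamma\ne f_b$, and let $Q_2=v_iv_pv_{p-1}\dots v_b$, which is PC at $v_p$ because $c(v_iv_p)=f_i\ne f_{p-1}$. In both cases $Q_2$ is PC, its first color is $f_i$, and its last color is not $\gamma$.

Concatenate $Q_1$, the segment $v_jv_{j+1}\dots v_i$, $Q_2$ and the edge $v_bv_a$. The vertices of $Q_1$ have indices in $[0,j]$ and those of $Q_2$ indices in $[i,p]$, so this is a cycle. It contains the three distinct vertices $v_a,v_j,v_b$. Its colors at $v_j$ are $f_{j-1},f_j$ and at $v_i$ they are $f_{i-1},f_i$ (if $i=j$, the colors at this one vertex are $f_{j-1},f_j$). At $v_a$ and $v_b$ they change by the choice of $Q_1,Q_2$. So the cycle is PC.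

For the length we must choose $a$ and $b$ well. The path $Q_1$ has $j-a+1$ or $a+2$ vertices, and we do not control which. With $a=1$ it might have only $3$. So we take the middle:
$$a=\lfloor j/2\rfloor,\qquad b=p-\lfloor (p-i)/2\rfloor .$$
Since $j\ge d\ge2$ and $p-i\ge d\ge2$, we have $1\le a\le j-1$ and $i+1\le b\le p-1$. Then $j-a+1=\lceil j/2\rceil+1=\lfloor (j+3)/2\rfloor$ and $a+2=\lfloor (j+4)/2\rfloor$, so $Q_1$ has at least $\lfloor (j+3)/2\rfloor\ge\lfloor (d+3)/2\rfloor$ vertices. The path $Q_2$ has $b-i+1$ or $p-b+2$ vertices. With $p-i$ in place of $j$ the same computation gives at least $\lfloor (d+3)/2\rfloor$. The two paths share at most one vertex ($v_j=v_i$), so the cycle has length at least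
$$2\left\lfloor \tfrac{d+3}{2}\right\rfloor-1\ \ge\ 2\cdot\tfrac{d+2}{2}-1=d+1,$$
which contradicts the standing assumption. Hence
$$i<j\quad\text{for all } i\in I,\ j\in J.\tag{3}$$

**The case $d=2$ is now done.** By (3), some $i\in I$, $j\in J$ overlap. The PC cycle of Step 2 then has length at least $3=d+1$, a contradiction.

For $d\ge3$, Steps 2 and 3 alone do not suffice. The cycle of Step 2 consists only of the two end pieces $v_0\dots v_i$ and $v_j\dots v_p$ of $P$. Nothing so far prevents these pieces from being short, and then (2) is no contradiction. The long middle of $P$ is unused.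

## Short end pieces force near chords

The remedy starts from a count. If $I$ and $J$ are squeezed into short end pieces, then they are small sets, and most of the $d-1$ chords at each end must be near chords, in $N_0$ and $N_p$. These near chords will turn out to have forced colors as well.

To know that the two ends of $P$ are far apart, we use the one result that the proof cites.

**Theorem 3** (A. Lo, *A Dirac type condition for properly coloured paths and cycles*, J. Graph Theory 76 (2014) 60–87). If every vertex of an edge-colored graph $G$ is incident with at least $d\ge2$ distinct colors, then $G$ contains a PC path of length $2d$, or a PC cycle of length at least $d+1$.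

In a $K_3$ with three colors, where $d=2$, there is no path of length $4$, and the second alternative holds. Under our standing assumption the first alternative holds, so the longest PC path satisfies
$$p\ge2d.$$

**Step 4 (counting).** *We locate the last near chord at $v_0$ and the first near chord at $v_p$.* Let
$$i_0=\max I,\qquad j_0=\min J,\qquad u_0=p-j_0 .$$
So $u_0$ is to $v_p$ what $i_0$ is to $v_0$. By (3), $i_0<j_0$, and (2) with $i=i_0$, $j=j_0$ says
$$r:=d-2-i_0-u_0\ \ge\ 0.\tag{4}$$
We have $I\subseteq[0,i_0]$ and $J\subseteq[j_0,p]$, so $|I|\le i_0+1$ and $|J|\le u_0+1$. Both bounds cannot be attained, because not both $0\in I$ and $p\in J$. Hence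
$$|I|+|J|\le i_0+u_0+1\le d-1.\tag{5}$$
As $|I|,|J|\ge1$, (5) gives $|I|,|J|\le d-2$. So $|N_0|\ge d-1-|J|\ge1$ and $|N_p|\ge d-1-|I|\ge1$, and we may define
$$s=\max N_0,\qquad t=\min N_p,\qquad \tau=p-t .$$
Since $N_0\subseteq[2,s]$, we get $s-1\ge|N_0|\ge d-1-|J|$. Since $N_p\subseteq[t,p-2]$, we get $\tau-1\ge|N_p|\ge d-1-|I|$. So $s\ge d-|J|$ and $\tau\ge d-|I|$. Two consequences follow.

First, using $|J|\le u_0+1$, $|I|\le i_0+1$ and (4),
$$s\ge d-u_0-1\ge i_0+1,\qquad \tau\ge d-i_0-1\ge u_0+1 .$$
Second, adding and using (5),
$$s+\tau\ \ge\ 2d-(i_0+u_0+1).\tag{6}$$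
Also $s\le d-1$, and $t\ge p-d+1\ge d+1$ because $p\ge2d$. Altogether
$$0\le i_0<s<t<j_0\le p.\tag{7}$$

**Step 5 (near chords have forced colors).** *We show that*
$$c(v_0v_s)=f_s\ne f_0,\qquad c(v_tv_p)=f_{t-1}\neq f_{p-1}.\tag{8}$$
The near chord $v_0v_s$ does not close a long cycle with $v_0\dots v_s$, but it does so with the other side of the path, via $D_{i_0}$. Consider the cycle
$$\underbrace{v_0v_1\dots v_{i_0}v_p}_{D_{i_0}}\,v_{p-1}\dots v_s\,v_0 .$$
It has $(i_0+1)+(p-s+1)\ge p-s+2\ge p-d+3\ge d+1$ vertices. At $v_p$ the colors are $f_{i_0}\ne f_{p-1}$. At $v_0$ they are $c(v_0v_s)$ and $f_0$, which differ because $s\in A_0$. So the only place where it can fail to be PC is $v_s$, where the colors are $f_s$ and $c(v_sv_0)$. By the standing assumption it does fail, so $c(v_0v_s)=f_s$. This is not $f_0$ because $s\in A_0$.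

Similarly, consider
$$\underbrace{v_pv_{p-1}\dots v_{j_0}v_0}_{E_{j_0}}\,v_1\dots v_t\,v_p ,$$
with $(u_0+1)+(t+1)\ge t+2\ge d+1$ vertices. At $v_0$ the colors are $f_{j_0-1}\neq f_0$. At $v_p$ they are $c(v_tv_p)$ and $f_{p-1}$, which differ because $t\in A_p$. So it fails at $v_t$, where the colors are $f_{t-1}$ and $c(v_tv_p)$. Hence $c(v_tv_p)=f_{t-1}$, and this is not $f_{p-1}$ because $t\in A_p$.

As with $D_i$ and $E_j$, we turn (8) into two families of usable paths:

* for $x\in[i_0+1,s]$, the path $F_x:\ v_xv_{x+1}\dots v_s\,v_0$ is PC, with first color $f_x$ and last color $f_s\ne f_0$;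
* for $y\in[t,j_0-1]$, the path $G_y:\ v_yv_{y-1}\dots v_t\,v_p$ is PC, with first color $f_{y-1}$ and last color $f_{t-1}\ne f_{p-1}$.

(If $x<s$, the colors at $v_s$ are $f_{s-1},f_s$. If $x=s$, the path is the single edge $v_sv_0$ of color $f_s=f_x$. If $y>t$, the colors at $v_t$ are $f_t,f_{t-1}$. If $y=t$, the path is the single edge $v_tv_p$ of color $f_{t-1}=f_{y-1}$.)

## One chord in two cycles

The order of indices is now $0\le i_0<x\le s<t\le y<j_0\le p$. We look at all edges $v_xv_y$ with $x\in[i_0+1,s]$ and $y\in[t,j_0-1]$. At $v_x$ the path $P$ has an *outer* edge, of color $f_{x-1}$, and an *inner* edge, of color $f_x$. At $v_y$ the inner edge has color $f_{y-1}$ and the outer edge color $f_y$. The point is to use each edge $v_xv_y$ in two different cycles. One takes the inner edge at $x$ and the outer edge at $y$, and the other does the opposite.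

**Step 6 (the cycles $X$ and $Y$).** *We define the two cycles, find when they are PC, and compute their lengths.* Let $\gamma=c(v_xv_y)$ and
$$X:\ \underbrace{v_0v_1\dots v_{i_0}v_p}_{D_{i_0}}\,v_{p-1}\dots v_y\,\underbrace{v_xv_{x+1}\dots v_s\,v_0}_{F_x},$$
$$Y:\ \underbrace{v_pv_{p-1}\dots v_{j_0}v_0}_{E_{j_0}}\,v_1\dots v_x\,\underbrace{v_yv_{y-1}\dots v_t\,v_p}_{G_y}.$$
The vertices of $X$ have indices in the disjoint intervals $[0,i_0]$, $[x,s]$, $[y,p]$, and those of $Y$ in the disjoint intervals $[0,x]$, $[t,y]$, $[j_0,p]$. So both are cycles.

*$X$ is PC unless $\gamma\in\{f_x,f_y\}$.* At $v_p$ the colors are $f_{i_0}\ne f_{p-1}$ (note $y\le p-1$, so the segment $v_p\dots v_y$ has an edge). At $v_y$ they are $f_y$ and $\gamma$. At $v_x$ they are $\gamma$ and $f_x$. At $v_0$ they are $f_s\ne f_0$. Elsewhere $X$ follows the PC paths $D_{i_0}$, $P$ and $F_x$.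

*$Y$ is PC unless $\gamma\in\{f_{x-1},f_{y-1}\}$.* At $v_0$ the colors are $f_{j_0-1}\neq f_0$ (note $x\ge1$, so the segment $v_0\dots v_x$ has an edge). At $v_x$ they are $f_{x-1}$ and $\gamma$. At $v_y$ they are $\gamma$ and $f_{y-1}$. At $v_p$ they are $f_{t-1}\ne f_{p-1}$. Elsewhere $Y$ follows the PC paths $E_{j_0}$, $P$ and $G_y$.

For the lengths, introduce grid coordinates
$$x=i_0+1+\alpha,\quad 0\le\alpha\le k:=s-i_0-1,\qquad y=t+\beta,\quad 0\le\beta\le \ell:=j_0-1-t=\tau-u_0-1 .$$
By (7), $k,\ell\ge0$. We count:
$$|X|=(i_0+1)+(p-y+1)+(s-x+1)=s+\tau+2-(\alpha+\beta),$$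
$$|Y|=(u_0+1)+(x+1)+(y-t+1)=i_0+u_0+4+(\alpha+\beta).$$
(For $|X|$ use $p-y=\tau-\beta$ and $s-x=s-i_0-1-\alpha$.) Now $i_0+u_0=d-2-r$ by (4), so $s+\tau=k+\ell+i_0+u_0+2=k+\ell+d-r$. Hence
$$|X|=d+1+\big(k+\ell+1-r-(\alpha+\beta)\big),\qquad |Y|=d+1+\big(\alpha+\beta-(r-1)\big).\tag{9}$$

The sum $|X|+|Y|=s+\tau+i_0+u_0+6$ does not depend on $(x,y)$, and by (6) it is at least $2d+5$. So there is room for both cycles to have length at least $d+1$. Call $(x,y)$ *admissible* if this happens, that is, if
$$r-1\ \le\ \alpha+\beta\ \le\ k+\ell+1-r.\tag{10}$$
Finally, (6) and (4) give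
$$k+\ell=s+\tau-i_0-u_0-2\ \ge\ 2d-2(i_0+u_0)-3=2d-2(d-2-r)-3=1+2r.\tag{11}$$

**Step 7 (inner and outer chords).** *An admissible chord has only two possible colors, and neighboring chords constrain each other.* Let $(x,y)$ be admissible. Both $X$ and $Y$ have length at least $d+1$, so neither is PC, and
$$\gamma\in\{f_x,f_y\}\cap\{f_{x-1},f_{y-1}\}.$$
If $\gamma=f_x$, then $\gamma\ne f_{x-1}$, so $\gamma=f_{y-1}$. If $\gamma=f_y$, then $\gamma\neq f_{y-1}$, so $\gamma=f_{x-1}$. Thus $(x,y)$ is

* *inner*: $c(v_xv_y)=f_x=f_{y-1}$, or
* *outer*: $c(v_xv_y)=f_{x-1}=f_y$,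

and not both, since $f_x\ne f_{x-1}$. A single chord gives no contradiction, so we compare neighbors.

**(H)** *If $(x,y)$ and $(x+1,y)$ are admissible, then the first is outer and the second is inner.* We exclude the other possibilities.

* Both inner: $f_x=f_{y-1}=f_{x+1}$, impossible.
* Both outer: $f_{x-1}=f_y=f_x$, impossible.
* First inner, second outer: $f_{y-1}=f_x$ and $f_x=f_y$, so $f_{y-1}=f_y$, impossible.

**(V)** *If $(x,y)$ and $(x,y+1)$ are admissible, then the first is inner and the second is outer.* Again we exclude the rest.

* Both inner: $f_{y-1}=f_x=f_y$, impossible.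
* Both outer: $f_y=f_{x-1}=f_{y+1}$, impossible.
* First outer, second inner: $f_{x-1}=f_y$ and $f_x=f_y$, so $f_{x-1}=f_x$, impossible.

(All indices are in range: $x-1\ge i_0\ge0$, and the largest index that occurs is at most $j_0-1\le p-1$.)

Two forbidden configurations follow.

* **Three in a row.** Three consecutive points on a horizontal or vertical line of the grid are never all admissible. Horizontally, (H) makes the middle one inner (as second of the first pair) and outer (as first of the second pair). Vertically, (V) makes it outer and inner.
* **Corner.** The points $(x,y),(x+1,y),(x,y+1)$ are never all admissible: $(x,y)$ would be outer by (H) and inner by (V).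

## Admissible points on a staircase

**Step 8 (the case $r\ge1$).** *We find three admissible points in a row.* In coordinates $(\alpha,\beta)$ consider the staircase
$$(0,0),(1,0),\dots,(k,0),(k,1),\dots,(k,\ell).$$
Along it $\alpha+\beta$ takes each value $0,1,\dots,k+\ell$ once, in order. Since $r\ge1$, the window (10) lies inside $[0,k+\ell]$. So the admissible points of the staircase are consecutive, and their number is
$$(k+\ell+1-r)-(r-1)+1=k+\ell+3-2r\ \ge\ 4$$
by (11). Take four consecutive ones. Of the three steps between them, the horizontal ones precede the vertical ones, so two consecutive steps have the same direction. This gives three admissible points in a row, a contradiction.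

For instance, if $r=2$, $k=3$, $\ell=2$, the window is $1\le\alpha+\beta\le4$. The four points are $(1,0),(2,0),(3,0),(3,1)$, and the first three are in a row.

**Step 9 (the case $r=0$).** *The grid may now be too small for the staircase, and we treat the small grids one by one.* With $r=0$, (10) reads $-1\le\alpha+\beta\le k+\ell+1$, so every point of the grid is admissible. By (11), $k+\ell\ge1$.

If $k\ge2$, the points $(0,0),(1,0),(2,0)$ are three in a row. If $\ell\ge2$, the points $(0,0),(0,1),(0,2)$ are. If $k=\ell=1$, the points $(0,0),(1,0),(0,1)$ form a forbidden corner. There remains $k+\ell=1$, where the grid has only two points and (H) and (V) give no contradiction by themselves.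

Here we use that outer chords close cycles of their own. If $(x,y)$ is outer, then $v_xv_{x+1}\dots v_yv_x$ is PC: at $v_x$ the colors are $f_x$ and $f_{x-1}$, and at $v_y$ they are $f_{y-1}$ and $f_y$. Its length is $y-x+1$, so we need $y-x\ge d$. From $s+\tau=k+\ell+d-r=d+1$ and $p\ge2d$,
$$t-s=p-\tau-s\ \ge\ 2d-(d+1)=d-1.$$

* If $k=1$, $\ell=0$, then $i_0+1=s-1$, and the grid points are $(s-1,t)$ and $(s,t)$. By (H), $(s-1,t)$ is outer, so $c(v_{s-1}v_t)=f_{s-2}=f_t$, and $v_{s-1}v_s\dots v_tv_{s-1}$ is a PC cycle of length $t-s+2\ge d+1$.
* If $k=0$, $\ell=1$, then $j_0-1=t+1$, and the grid points are $(s,t)$ and $(s,t+1)$. By (V), $(s,t+1)$ is outer, so $c(v_sv_{t+1})=f_{s-1}=f_{t+1}$, and $v_sv_{s+1}\dots v_{t+1}v_s$ is a PC cycle of length $t-s+2\ge d+1$.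

Both contradict the standing assumption. As Steps 8 and 9 cover all $r\ge0$, the standing assumption is false, and Theorem 1 is proved. $\blacksquare$
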